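\title{Linear expected waste for First Fit with discrete item sizes}

\begin{abstract}
Items with sizes drawn independently and uniformly from $\{1,\dots,j\}$ are packed by the First Fit rule into bins of capacity $k$. We prove that the expected wasted space grows linearly in the number of items whenever $j(j+1)\ge 2e^{6200}k$ and $k\ge 246(j+1)$. In particular, linear waste occurs for pairs with $\sqrt k<j<k-2$. The proof runs the algorithm on a Poisson clock and explores the bins one at a time. It shows that, whatever the earlier bins withhold from a given bin, a packing with little waste would create small holes faster, by a logarithmic factor, than small items arrive to fill them.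
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

Fix integers $j\ge1$ and $k\ge j+2$. A list $L_n$ consists of $n$ items whose sizes are independent and uniform on $\{1,\dots,j\}$. The items are packed on-line into a sequence of bins of capacity $k$ by the \emph{First Fit} (FF) rule: each item goes into the first bin of the sequence that has room for it, and a new bin is opened if no occupied bin has room. The free space of a bin is its \emph{gap}. The \emph{wasted space} $W^{FF}(L_n)$ is the sum of the gaps of the occupied bins; if $B_n$ bins are occupied and the items have total size $V_n$, then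
\[
W^{FF}(L_n)=kB_n-V_n,\qquad 0\le W^{FF}(L_n)\le kn .
\]

A new bin is opened for an item of size $s\le j$ only when every occupied bin has gap less than $s$. So apart from the last bin, the waste consists of holes smaller than $j$, each waiting for items small enough to fill it. For $j=1$ there are no such holes and the waste is at most $k-1$. For larger $j$ the waste is governed by a balance between the rate at which small holes are created and the rate at which small items arrive.

The question that we answer comes from \cite{FFII}, with the following background. If $j$ is small enough relative to $k$, roughly $j$ at most $\sqrt k$, the expected waste is known to be bounded independently of $n$. Simulations, on the other hand, give convincing evidence that it grows linearly in $n$ for many $j$ with $\sqrt k<j<k-2$. The problem is to prove or disprove that there is at least one pair $(j,k)$ with $\sqrt k<j<k-2$ for which $\mathbb E[W^{FF}(L_n)]=\Theta(n)$, that is, for which $\liminf_{n\to\infty}\mathbb E[W^{FF}(L_n)]/n>0$. We prove that such pairs exist, and that they fill an explicit range.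

\begin{theorem}\label{thm:main}
Let $\Lambda=e^{6200}$, and let $j,k$ be positive integers such that
\[
\lambda:=\frac{j(j+1)}{2k}\ge\Lambda\qquad\text{and}\qquad k\ge246(j+1).
\]
Put $i=\lfloor\lambda/\Lambda\rfloor\ge1$ and $\beta=\dfrac{i(i+1)}{8j(j+1)}$. Then
\[
\liminf_{n\to\infty}\frac{\mathbb E[W^{FF}(L_n)]}{n}\ \ge\ \frac{(j+1)\beta^2}{8}>0 ,
\]
and therefore $\mathbb E[W^{FF}(L_n)]=\Theta(n)$.
\end{theorem}

Every pair covered by the theorem satisfies $\sqrt k<j<k-2$, because $2j^2\ge j(j+1)\ge2\Lambda k>2k$ and $k\ge246(j+1)>j+2$. Such pairs exist: for $j=492\lceil\Lambda\rceil$ and $k=246(j+1)$ we have $\lambda=j/492=\lceil\Lambda\rceil$. The constants are far from optimal.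

\begin{remark}\label{rem:range}
The hypotheses read $j(j+1)\ge2\Lambda k$ and $j+1\le k/246$. Once $k$ is large, they hold for $j=\lfloor\alpha k\rfloor$ with fixed $0<\alpha<1/246$, and for $j=\lfloor k^\theta\rfloor$ with fixed $\frac12<\theta<1$. Since $i\ge\lambda/(2\Lambda)$, we have $\beta\ge\frac{i^2}{8j(j+1)}\ge\frac{j(j+1)}{128\Lambda^2k^2}$. Hence throughout the range of the theorem $\liminf_n\mathbb E[W^{FF}(L_n)]/n\ge c\,j^5/k^4$ with an absolute constant $c>0$.
\end{remark}

\subsection{Supply and demand}\label{sec:idea}

Throughout the paper
\[
S=\frac{j(j+1)}2,\qquad \lambda=\frac Sk,\qquad \varepsilon=\frac1\lambda=\frac kS,\qquad \mu=\frac{j+1}2 .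
\]
One item of each size makes up total size $S$, which is the content of $\lambda$ bins. So in a packing with negligible waste an average bin contains $\varepsilon$ items of each size. If $j\le\sqrt k$ then $\lambda\le j^2/k\le1$, and every size is plentiful. The theorem concerns large $\lambda$, when each single size is scarce. The first bin shows what a bin wants.

\begin{example}\label{ex:first}
Bin $1$ accepts every item that fits. Let $1\le i<g\le j$ and suppose that its gap is $g$. The next accepted item is uniform on $\{1,\dots,g\}$, so the next gap is uniform on $\{0,\dots,g-1\}$. As long as the gap exceeds $i$, each step gives the landing points $0,\dots,i$ equal probability; hence the first gap that is at most $i$ is uniform on $\{0,\dots,i\}$. This hole can be filled only by items of size at most $i$. The bin thus demands such items of expected total size at least $i/2$, while the supply per bin is $\varepsilon\, i(i+1)/2$. Demand exceeds supply by the factor $\lambda/(i+1)$. For $i=1$: the bin needs an item of size $1$ with probability $\frac12$, and only $\varepsilon$ such items are available per bin.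
\end{example}

If all bins behaved like the first, small holes would pile up as soon as $\lambda$ is large, and one would guess linear waste. But a later bin sees only the items that the earlier bins reject. Suppose that the earlier bins currently take all items of size at most $a$. A bin with gap $g\le a$ then receives nothing. If $a$ later falls to $g-1$ and stays there, the only item that the bin can receive has size $g$, and the bin is filled exactly, without ever leaving a small hole. The shortage of small items thus protects the later bins, and one has to exclude an equilibrium in which FF regulates itself in this way.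

We do not determine the level $a$. We show that, seen from one bin, it may be treated as a deterministic nonincreasing function of time (Section~\ref{sec:explore}), and we prove three inequalities that hold for every such function (Sections~\ref{sec:upper} and~\ref{sec:lower}). Call a size \emph{small} if it is at most $i$ and \emph{medium} if it lies in $(i,A]$, where $A\approx40\lambda$. If the waste were negligible, an average bin would contain about $40$ medium items. Only about $16$ of them can enter once the gap is at most $3A$, so a constant fraction of the bins must see the level fall to $A$ while their gap still exceeds $3A$. For those bins part of Example~\ref{ex:first} survives: their demand for small items exceeds the supply by a factor $c\ln(\lambda/i)$. This is a contradiction when $\lambda/i$ is large, and the logarithm explains the size of $\Lambda$.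

From now on the hypotheses of Theorem~\ref{thm:main} are in force.

\section{The Poisson clock and the fronts}\label{sec:clock}

\subsection{Poissonization}

First Fit depends only on the order of the items, so we are free to choose arrival times. We choose them so that different sizes arrive independently. Let $E=\{1,\dots,j\}\times(0,\infty)$ carry the product $dz$ of counting measure and Lebesgue measure, and let $\Pi$ be a Poisson process on $E$ with intensity $dz$: the number of points in a measurable set is Poisson with mean the measure of the set, and the restrictions of $\Pi$ to disjoint sets are independent. A point $(s,t)$ is an item of size $s$ arriving at time $t$; the arrival times of size $s$ form a rate-$1$ Poisson process $\Pi_s$, and $\Pi_1,\dots,\Pi_j$ are independent. Almost surely all arrival times are distinct and finitely many lie in each bounded interval. In order of arrival the sizes are independent and uniform on $\{1,\dots,j\}$, so the first $n$ arrivals form the list $L_n$. Let $\mathcal F_t$ be the $\sigma$-field generated by the points with time at most $t$.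

Our main tool is the \emph{compensation formula}: if $H(s,t)\ge0$ is predictable in $t$ for each $s$, then
\begin{equation}\label{eq:comp}
\mathbb E\sum_{(s,t)\in\Pi}H(s,t)=\mathbb E\int_0^\infty\sum_{s=1}^jH(s,t)\,dt .
\end{equation}
We need it only for finite sums of products $\varphi(s,t)K(t)$ with $\varphi\ge0$ deterministic and measurable and $K\ge0$ adapted to $(\mathcal F_t)$ with left-continuous paths; these are predictable. For a stopping time $T$ the process $\mathbf 1[t\le T]$ is adapted and left-continuous, and \eqref{eq:comp} gives
\begin{equation}\label{eq:wald}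
\mathbb E\,\Pi_s(0,T]=\mathbb E\,T ,
\end{equation}
where $\Pi_s(0,T]$ is the number of points of $\Pi_s$ in $(0,T]$.

\subsection{Fronts}

Run FF on the infinite stream $\Pi$. Let $\gamma_p(t)$ be the gap of bin $p$ at time $t$; it is right-continuous and nonincreasing, with $\gamma_p(0)=k$. The object that records what the first $m$ bins withhold from the later ones is the \emph{front}
\[
T_0(s)=0,\qquad T_m(s)=\inf\{t:\gamma_p(t)<s\text{ for all }p\le m\}\quad(m\ge1,\ 1\le s\le j).
\]
It is nonincreasing in $s$, and it is a stopping time since $T_m(s)\le t$ exactly when $\gamma_p(t)<s$ for all $p\le m$. An item $(s,t)$ passes the first $m$ bins if and only if $\gamma_p(t-)<s$ for all $p\le m$, that is, if and only if $t>T_m(s)$. Hence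
\begin{equation}\label{eq:front}
\text{the items packed into bins }1,\dots,m\text{ are the points }(s,t)\in\Pi\text{ with }t\le T_m(s).
\end{equation}
At most $km$ items fit into these bins, while each $\Pi_s$ is infinite, so $T_m(s)<\infty$ almost surely. At time $T_m(1)$ the $m$ bins are full, and \eqref{eq:front} gives $\sum_ss\,\Pi_s(0,T_m(s)]=km$. By \eqref{eq:wald},
\begin{equation}\label{eq:conserve}
\sum_{s=1}^js\,\mathbb E\,T_m(s)=km ,
\end{equation}
and $\mathbb E\,T_m(s)$ is the expected number of items of size $s$ that are ever put into bins $1,\dots,m$.

Every bin is eventually full, so waste is a matter of timing: it is large when bins are opened much earlier than they are completed. Since $T_m(j)$ is the smallest value of the front, \eqref{eq:conserve} gives $S\,\mathbb E\,T_m(j)\le km$, that is, $\mathbb E\,T_m(j)\le\varepsilon m$. The heart of the paper is a gain of a constant factor over this bound.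

\begin{proposition}\label{prop:key}
For every $m\ge1$ we have $\mathbb E\,T_m(j)\le(1-\beta)\,\varepsilon m$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Write $W_n=W^{FF}(L_n)$. Let $\tau_m$ be the arrival time of the item that opens bin $m$, and let $\nu_m$ be its position in the stream, which is the number of arrivals in $(0,\tau_m]$. At time $T_m(j)$ bin $m$ has gap less than $j<k$, so it is occupied and $\tau_m\le T_m(j)$. As $\tau_m$ is a stopping time, \eqref{eq:wald}, Proposition~\ref{prop:key} and $j\varepsilon=k/\mu$ give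
\[
\mathbb E\,\nu_m=j\,\mathbb E\,\tau_m\le(1-\beta)\frac{km}\mu .
\]
Thus $m$ bins are opened, on average, by fewer items than are needed to fill them. Let $n$ be so large that $n\mu\beta/2\ge k$, and put $m=\big\lfloor\frac{n\mu}{(1-\beta/2)k}\big\rfloor$. Then $m\ge1$, $n\ge(1-\frac\beta2)\frac{km}\mu$, and
\[
km\ge\frac{n\mu}{1-\beta/2}-k\ge n\mu+\Big(\frac{n\mu\beta}2-k\Big).
\]
By Markov's inequality, $\mathbb P(\nu_m>n)\le\frac{1-\beta}{1-\beta/2}\le1-\frac\beta2$, the last step because $(1-\frac\beta2)^2\ge1-\beta$. On the event $\{\nu_m\le n\}=\{B_n\ge m\}$, which has probability at least $\beta/2$, we have $W_n\ge km-V_n$, and $W_n\ge0$ always. Therefore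
\[
\mathbb E\,W_n\ge\mathbb E\big[(km-n\mu)\mathbf 1[\nu_m\le n]\big]-\mathbb E|V_n-n\mu|\ge\Big(\frac{n\mu\beta}2-k\Big)\frac\beta2-j\sqrt n ,
\]
where we used $\mathbb E|V_n-n\mu|\le\sqrt{\operatorname{Var}V_n}\le j\sqrt n$. Dividing by $n$ gives $\liminf_n\mathbb E\,W_n/n\ge\mu\beta^2/4=(j+1)\beta^2/8$. With $W_n\le kn$ this yields $\mathbb E\,W_n=\Theta(n)$.
\end{proof}

\section{One bin at a time}\label{sec:explore}

\subsection{Revealing the first $m$ bins}

Bin $m+1$ is offered the items $(s,t)$ with $t>T_m(s)$. We want to reveal the complete histories of bins $1,\dots,m$ and then treat these items as a fresh Poisson process. The strong Markov property does not give this directly, because the revealed region is not cut off at a single time: large items already pass the first $m$ bins while small items still change their gaps. What makes the statement true is that an item that passes has no influence on the first $m$ bins. The tool that turns this into a proof is the \emph{multivariate Mecke formula}: for $r\ge1$ and measurable $h\ge0$,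
\begin{equation}\label{eq:mecke}
\mathbb E\sum_{\substack{z_1,\dots,z_r\in\Pi\\ \text{distinct}}}h\big(z_1,\dots,z_r,\Pi\setminus\{z_1,\dots,z_r\}\big)=\int_{E^r}\mathbb E\,h(z_1,\dots,z_r,\Pi)\,dz_1\cdots dz_r .
\end{equation}

\begin{lemma}\label{lem:explore}
Let $m\ge0$ and let $\Xi_m$ be the set of points of $\Pi$ that are packed into bins $1,\dots,m$. Then $\Xi_m$ determines the histories of these bins and the front $T_m$. Conditionally on $\Xi_m$, the set $\Pi\setminus\Xi_m$ is a Poisson process with intensity $dz$ on $\{(s,t)\in E:t>T_m(s)\}$.
\end{lemma}

\begin{proof}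
For $m=0$ there is nothing to prove, so let $m\ge1$ and $\Xi=\Xi_m$. Given a finite set $x\subset E$ with distinct times, run FF on $x$ with the bins $1,\dots,m$ only. Call $x$ \emph{valid} if every item is accepted and all $m$ bins end full. For valid $x$ let $T_x(s)$ be the first time at which all $m$ gaps are less than $s$ in this run, and let $D(x)=\{(s,t)\in E:t\le T_x(s)\}$. An item $(s,t)$ with $t>T_x(s)$ would be rejected, so $x\subset D(x)$.

We claim that almost surely $\Xi$ is the only finite $x\subset\Pi$ that is valid and satisfies $(\Pi\setminus x)\cap D(x)=\emptyset$. Items rejected by the first $m$ bins do not change their gaps, so the run on $\Xi$ reproduces the histories of these bins. Hence $\Xi$ is valid and $T_\Xi=T_m$, which is the first assertion of the lemma, and $\Pi\cap D(\Xi)=\Xi$ by \eqref{eq:front}. Conversely, let $x\subset\Pi$ have the two properties. Process the points of $\Pi$ in time order, and suppose that so far the first $m$ bins have evolved as in the run on $x$. If the next point lies in $x$, it is accepted and placed as in that run. If it is a point $(s,t)\notin x$, then $t>T_x(s)$, so all $m$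 gaps are less than $s$ and it is rejected. By induction the accepted points are those of $x$, that is, $\Xi=x$.

Consequently, for measurable $\Phi\ge0$, almost surely
\[
\Phi(\Xi,\Pi\setminus\Xi)=\sum_{x\subset\Pi\text{ finite}}\mathbf 1[x\text{ valid}]\;\mathbf 1[(\Pi\setminus x)\cap D(x)=\emptyset]\;\Phi(x,\Pi\setminus x).
\]
A set $x$ with $r$ points arises from $r!$ ordered tuples. Apply \eqref{eq:mecke} for each $r$, with $x=\{z_1,\dots,z_r\}$. On the event $\Pi\cap D(x)=\emptyset$ we have $\Pi=\Pi\setminus D(x)$, and for fixed $x$ this event is independent of $\Pi\setminus D(x)$. With $\Psi(x)=\mathbb E\,\Phi(x,\Pi\setminus D(x))$ we obtain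
\[
\mathbb E\,\Phi(\Xi,\Pi\setminus\Xi)=\sum_{r\ge1}\frac1{r!}\int_{E^r}\mathbf 1[x\text{ valid}]\;\mathbb P(\Pi\cap D(x)=\emptyset)\;\Psi(x)\,dz_1\cdots dz_r .
\]
The same identity for the function $(x,\cdot)\mapsto\Psi(x)$ shows that the right side equals $\mathbb E\,\Psi(\Xi)$. So given $\Xi=x$, the set $\Pi\setminus\Xi$ has the law of $\Pi\setminus D(x)$, a Poisson process on $\{(s,t):t>T_x(s)\}$.
\end{proof}

\subsection{The one-bin process}

Fix a nonincreasing function $f:\{1,\dots,j\}\to[0,\infty)$. Delete from $\Pi$ the points $(s,t)$ with $t\le f(s)$ and offer the others, in time order, to a single bin of capacity $k$ that accepts whatever fits. An accepted item is a \emph{hit}; a hit of size $s$ \emph{from} the gap $g$ \emph{lands} at $g-s$. Let $\gamma(t)$ be the gap, and write $\mathbb P_f,\mathbb E_f$ for probability and expectation in this \emph{one-bin process}. Items of size $1$ keep arriving after time $f(1)$, so the bin ends full. By Lemma~\ref{lem:explore}, given $\Xi_{p-1}$, bin $p$ of the FF packing follows the one-bin process with $f=T_{p-1}$.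

It is convenient to read $f$ in the other direction. The \emph{profile}
\[
a(t)=\max\big(\{0\}\cup\{s:f(s)\ge t\}\big),\qquad t>0,
\]
is the largest size withheld at time $t$. It is nonincreasing and vanishes for $t>f(1)$, and
\begin{equation}\label{eq:profile}
t>f(s)\iff s>a(t),
\end{equation}
since $f(s)\ge t$ gives $s\le a(t)$, and $1\le s\le a(t)$ gives $f(s)\ge f(a(t))\ge t$. A point $(s,t)\in\Pi$ is therefore a hit if and only if $a(t)<s\le\gamma(t-)$, and \eqref{eq:comp} becomes
\begin{equation}\label{eq:hits}
\mathbb E_f\sum_{\text{hits }(s,t)}H(s,t)=\mathbb E_f\int_0^\infty\sum_{a(t)<s\le\min(\gamma(t-),j)}H(s,t)\,dt .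
\end{equation}
We use \eqref{eq:hits} in the following way. A class of hits described in terms of $s$, $t$ and $\gamma(t-)$ has at time $t$ a \emph{rate}, the number of admissible sizes $s$ in the class, and the expected number of hits in the class is the expected integral of the rate. The same holds on an event $B\in\mathcal F_{t_0}$ for hits after a fixed time $t_0$, because $\mathbf 1_B\mathbf 1[t>t_0]$ is adapted and left-continuous.

When $\gamma(t-)=g\le j$, we call $u(t)=g-a(t)$ the \emph{window} (Figure~\ref{fig:profile}). If $u(t)\le0$ the bin is \emph{frozen}. If $u(t)\ge1$ the admissible sizes are $a(t)+1,\dots,g$, so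
\begin{equation}\label{eq:window}
\text{hits have rate }u(t),\text{ and each landing point }0,1,\dots,u(t)-1\text{ has rate }1 .
\end{equation}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.25cm,y=0.36cm]
\fill[gray!25] (0,0) -- (0,4) -- (2,4) -- (2,3) -- (4,3) -- (4,1) -- (6.5,1) -- (6.5,0) -- cycle;
\draw (0,4) -- (2,4) -- (2,3) -- (4,3) -- (4,1) -- (6.5,1) -- (6.5,0);
\draw[->] (0,0) -- (7.6,0) node[right] {$t$};
\draw[->] (0,0) -- (0,13.2);
\foreach \y in {1,2,3,4,7,12} \draw (0,\y) -- (-0.08,\y) node[left] {\scriptsize $\y$};
\draw[very thick] (0,12) -- (0.8,12) (0.8,7) -- (2.8,7) (2.8,2) -- (5.2,2) (5.2,0) -- (7.3,0);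
\draw[dashed] (0.8,12) -- (0.8,7) (2.8,7) -- (2.8,2) (5.2,2) -- (5.2,0);
\draw[<->] (1.5,4) -- (1.5,7) node[midway,right] {$u$};
\node at (1.9,8.1) {$\gamma(t)$};
\node at (1,2) {$a(t)$};
\end{tikzpicture}
\caption{Part of the history of one bin, starting from a gap $12\le j$. The thin staircase is the profile $a(t)$; items in the shaded region are taken by earlier bins. The thick line is the gap $\gamma(t)$, and the window $u$ is the height of the gap above the profile. After two hits of size $5$ the gap $2$ is frozen until the profile falls to $1$; then the window is $1$, and an item of size $2$ fills the bin exactly.}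
\label{fig:profile}
\end{figure}

Whatever the profile, at least half of the landing points lie below half of the gap. So the gap crosses each dyadic range in a bounded number of hits.

\begin{lemma}\label{lem:halving}
Let $z>0$, $t_0\ge0$ and $B\in\mathcal F_{t_0}$, and let $K$ be the number of hits after time $t_0$ from gaps in $(z,2z]\cap[1,j]$. Then $\mathbb E_f[K\mathbf 1_B]\le2\,\mathbb P_f(B)$.
\end{lemma}

\begin{proof}
Let $K'$ count those among these hits that land at a gap at most $(u-1)/2$, where $u$ is the window. From a gap $g\le2z$ such a hit lands below $g/2\le z$, so $K'\le1$. By \eqref{eq:window} the hits counted by $K$ have rate $u$ and those counted by $K'$ have rate $\lfloor(u-1)/2\rfloor+1\ge u/2$. Hence $\mathbb E_f[K\mathbf 1_B]\le2\,\mathbb E_f[K'\mathbf 1_B]\le2\,\mathbb P_f(B)$.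
\end{proof}

\subsection{Constants and the four statistics}

Put
\[
A=\lceil40\lambda\rceil,\qquad C=A\varepsilon\in[40,41].
\]
The hypothesis $k\ge246(j+1)$ says that $492\lambda\le j$. Together with $\lambda\ge1$ and $1\le i\le\lambda$ it gives
\begin{equation}\label{eq:room}
12A\le492\lambda\le j<k,\qquad i\le\lambda<A,\qquad \beta\le\frac{i}{8j}\le\frac1{100}.
\end{equation}
The size of $\Lambda$ will be used only at the very end, through
\begin{equation}\label{eq:ratio}
\frac{A+1}{i+1}>\frac{40\lambda}{2i}\ge20\Lambda .
\end{equation}

For the one-bin process let $Y$ be the total size of the small items (size at most $i$) and $M$ the number of medium items (size in $(i,A]$) that are ever placed in the bin. Call a time $t$ \emph{exposed} if $\gamma(t-)\le j$ and $u(t)\ge i+1$, and let $X$ be the Lebesgue measure of the set of exposed times. By \eqref{eq:window}, at an exposed time each small hole $1,\dots,i$ is created at rate $1$; so $X$ measures the demand for small items. Finally let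
\[
\rho=f(A+1),\qquad G=\{\gamma(\rho)>3A\}\in\mathcal F_\rho .
\]
By \eqref{eq:profile}, $a(t)\le A$ if and only if $t>\rho$. On $G$ the profile has come down to the medium range while the bin still has a large gap.

\section{Small and medium items in one bin}\label{sec:upper}

In this section and the next, $f$ is an arbitrary nonincreasing function. The first lemma converts exposed time into small items.

\begin{lemma}\label{lem:small}
$\mathbb E_fY\ge\frac{i(i+1)}2\,\mathbb E_fX$.
\end{lemma}

\begin{proof}
For $1\le h\le i$ let $J_h$ be the number of hits at exposed times that land at $h$. By \eqref{eq:window} these have rate $1$ at exposed times, so $\mathbb E_fJ_h=\mathbb E_fX$. A hit at an exposed time starts from a gap $g\ge u\ge i+1$, and after a landing in $\{1,\dots,i\}$ the gap is at most $i$ forever; so $J_1+\dots+J_i\le1$. If $J_h=1$, the remaining space $h$ is eventually filled, by items of size at most $h\le i$. Hence $Y\ge\sum_hhJ_h$, and we take expectations.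
\end{proof}

The next lemma is the reason for looking at medium items. An average bin has to take about $C\ge40$ of them, a number that is linear in $C$. Once the gap is at most $3A$, Lemma~\ref{lem:halving} allows only about $2\log_2(3C)$ hits before the window is at most $\lambda$; after that, hits are either paid for by exposed time or end the intake of medium items. The remaining medium items must enter at gaps above $3A$, which forces the event $G$.

\begin{lemma}\label{lem:medium}
$\mathbb E_fM\le15+\lambda\,\mathbb E_fX+\big(\tfrac43C+2\big)\mathbb P_f(G)$.
\end{lemma}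

\begin{proof}
\emph{Medium hits from gaps at most $3A$.} These gaps are at most $j$ by \eqref{eq:room}, so the window $u$ is defined. We distinguish three cases.
\begin{itemize}
\item $u\le i$. The hit lands at a gap at most $i-1$, after which no medium item fits. There is at most one such medium hit.
\item $i+1\le u\le\lambda$. These hits occur at exposed times at rate $u\le\lambda$, so their expected number is at most $\lambda\,\mathbb E_fX$.
\item $u>\lambda$. The gap lies in $(\lambda,3A]$. Since $3A/\lambda\le123<2^7$, this interval is covered by the seven intervals $(3A2^{-r-1},3A2^{-r}]$, $0\le r\le6$. Lemma~\ref{lem:halving} with $t_0=0$ bounds the expected number of these hits by $14$.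
\end{itemize}

\emph{Medium hits from gaps above $3A$.} A hit of size $s\le A$ at time $t$ has $a(t)<A$, so $t>\rho$; and $\gamma(\rho)\ge\gamma(t-)>3A$. Such hits therefore occur only on $G$ and after $\rho$, at rate at most $A$. Let $\Theta_1$ and $\Theta_2$ be the amounts of time after $\rho$ during which $\gamma>j$ and $3A<\gamma\le j$, respectively. The expected number of these hits is at most $A\,\mathbb E_f[(\Theta_1+\Theta_2)\mathbf 1_G]$.

While $\gamma>j$ and $t>\rho$, all sizes in $(A,j]$ are admissible. Apply \eqref{eq:hits} with $H(s,t)=s\,\mathbf 1[s>A]\,\mathbf 1_G\mathbf 1[t>\rho]\,\mathbf 1[\gamma(t-)>j]$. The sum over hits is at most $k\mathbf 1_G$, so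
\[
\Big(S-\frac{A(A+1)}2\Big)\mathbb E_f[\Theta_1\mathbf 1_G]\le k\,\mathbb P_f(G).
\]
Since $\frac{A(A+1)}{j(j+1)}\le\frac Aj\le\frac14$, the first factor is at least $\frac34S$, and $\mathbb E_f[\Theta_1\mathbf 1_G]\le\frac43\varepsilon\,\mathbb P_f(G)$.

While $t>\rho$ and $\gamma\in(3A2^r,3A2^{r+1}]\cap[1,j]$ with $r\ge0$, the hit rate is $u\ge\gamma-A\ge\frac23\gamma\ge2^{r+1}A$. On $G$ the expected number of hits from this range after $\rho$ is at most $2\,\mathbb P_f(G)$ by Lemma~\ref{lem:halving}, so the expected time spent there is at most $2^{-r}A^{-1}\mathbb P_f(G)$. Summing over $r$ gives $\mathbb E_f[\Theta_2\mathbf 1_G]\le2A^{-1}\mathbb P_f(G)$.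

The second kind of hit thus contributes at most $(\frac43A\varepsilon+2)\,\mathbb P_f(G)$, and the first at most $1+\lambda\,\mathbb E_fX+14$.
\end{proof}

\section{A lower bound for the exposed time}\label{sec:lower}

It remains to show that on $G$ the bin is exposed for a long time. From a gap in $(3A,j]$, with profile at most $A$, the window is at least $2A+1$, so all of $0,\dots,2A$ are landing points with equal rates. We therefore ask how much exposed time the bin spends at the landing point $y$, summed over $y$. This is a deterministic question about the profile.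

\subsection{A harmonic sum for every profile}

Let $t\ge0$ and let $a:(t,\infty)\to\{0,\dots,A\}$ be nonincreasing and eventually $0$. For $1\le y\le2A$ and $v>t$ put
\[
q_{t,y}(v)=\exp\Big(-\int_t^v(y-a(v'))^+\,dv'\Big),\qquad w_t(y)=\int_t^\infty q_{t,y}(v)\,\mathbf 1[y-a(v)\ge i+1]\,dv .
\]
For a bin with gap $y$ at time $t$, $q_{t,y}(v)$ is the probability of no hit in $(t,v]$, and $w_t(y)$ is the expected exposed time before the next hit.

\begin{example}\label{ex:stairs}
If $a\equiv0$, then $w_t(y)=1/y$ for $y\ge i+1$, and the gaps $y\le A$ already give $\sum_{x=i+1}^A1/x$. Now let $a$ descend slowly: $a=A-r$ on $(t+r\eta,t+(r+1)\eta]$ for $0\le r<A$, and $a=0$ afterward. A gap $y$ with $i+1\le y\le A$ has window $1,2,\dots,i$ for a time $\eta$ each before it is exposed, and then it is hit at rate at least $i+1$; so $w_t(y)\le e^{-\eta i(i+1)/2}/(i+1)$. As $\eta\to\infty$ the gaps $y\le A$ give nothing: this is the self-regulation of Section~\ref{sec:idea}. But a gap $y=A+x$ with $i+1\le x\le A$ has window $x$ during the first step, so $w_t(A+x)\ge(1-e^{-x\eta})/x$, and the harmonic sum reappears above $A$.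
\end{example}

The example shows why $y$ must range up to $2A$, and that the gap which supplies the term $1/x$ depends on the profile. In general we cut time into stages during which the descent of $a$ has a negligible effect. A gap at height $x$ above the level at the start of a stage collects about $1/x$ if the stage lasts longer than $1/x$. If the stage is shorter, the profile has dropped by more than $x$. Then the gap at height $x$ above the new level was frozen before this short stage and survives it with constant probability, and we try again with that gap. The last stage is infinite, so every $x$ is served.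

\begin{lemma}\label{lem:harmonic}
For every such $t$ and $a$,
\[
\sum_{y=1}^{2A}w_t(y)\ \ge\ \kappa:=e^{-2}(1-e^{-1})\sum_{x=i+1}^A\frac1x .
\]
\end{lemma}

\begin{proof}
\emph{Stages.} Put $t_0=t$. Given $t_r$, let $a_r=a(t_r+)$ and $d_r(v)=a_r-a(t_r+v)$ for $v>0$. The function $d_r$ is nonnegative, nondecreasing and integer-valued, and it vanishes near $0$. If $a_r=0$, we stop and put $N=r$, $\delta_{N+1}=\infty$. If $a_r\ge1$, let
\[
\delta_{r+1}=\inf\{v>0:v\,d_r(v)\ge1\},\qquad t_{r+1}=t_r+\delta_{r+1}.
\]
Here $\delta_{r+1}>0$, and $\delta_{r+1}<\infty$ because $d_r(v)=a_r\ge1$ for large $v$. As $v\,d_r(v)$ is nondecreasing, it is at least $1$ for all $v>\delta_{r+1}$; letting $v\downarrow\delta_{r+1}$ gives $\delta_{r+1}(a_r-a_{r+1})\ge1$, that is,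
\begin{equation}\label{eq:drop}
a_{r+1}+1/\delta_{r+1}\le a_r .
\end{equation}
The integers $a_r$ decrease strictly, so the construction stops. Moreover
\begin{equation}\label{eq:flat}
\int_0^vd_r(v')\,dv'\le v\,d_r(v)<1\qquad(0<v<\delta_{r+1},\ 0\le r\le N),
\end{equation}
where for $r=N$ we use $d_N\equiv0$.

\emph{Contribution of one stage.} Put $b_0=A$, $b_r=1/\delta_r$ for $1\le r\le N$, and $b_{N+1}=0$. Fix $0\le r\le N$ and an integer $x$ with $i+1\le x\le b_r$, and let $y=a_r+x$. If $r=0$, then $y\le2A$ and $q_{t,y}(t_0)=1$. If $r\ge1$, then $y\le a_{r-1}\le A$ by \eqref{eq:drop}. For $t<v\le t_{r-1}$ we have $a(v)\ge a_{r-1}\ge y$, so $(y-a(v))^+=0$; for $t_{r-1}<v\le t_r$ we have $a(v)\ge a_r$, so $(y-a(v))^+\le x\le1/\delta_r$ on an interval of length $\delta_r$. In all cases $1\le y\le2A$ and $q_{t,y}(t_r)\ge e^{-1}$. For $0<v<\delta_{r+1}$ we have $y-a(t_r+v)=x+d_r(v)\ge i+1$, and \eqref{eq:flat} gives $q_{t,y}(t_r+v)\ge e^{-1}e^{-xv-1}$. So the interval $(t_r,t_r+\delta_{r+1})$ contributes to $w_t(y)$ at least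
\[
e^{-2}\int_0^{\delta_{r+1}}e^{-xv}\,dv=e^{-2}\,\frac{1-e^{-x\delta_{r+1}}}x .
\]

\emph{Summation.} For fixed $r$, different $x$ give different $y$; for fixed $y$, different $r$ give disjoint time intervals. Hence
\[
\sum_{y=1}^{2A}w_t(y)\ge e^{-2}\sum_{r=0}^N\ \sum_{i+1\le x\le b_r}\frac{1-e^{-x\delta_{r+1}}}x .
\]
For each integer $x\in[i+1,A]$ let $r$ be the largest index in $\{0,\dots,N\}$ with $b_r\ge x$; it exists since $b_0=A$. Then $b_{r+1}<x$, that is, $x\delta_{r+1}>1$, and the pair $(r,x)$ contributes at least $e^{-2}(1-e^{-1})/x$.
\end{proof}

\subsection{From the event $G$ to exposed time}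

Two things must happen before Lemma~\ref{lem:harmonic} applies: the gap has to visit $(3A,j]$ rather than jump over it, and it has to land in $\{1,\dots,2A\}$ from there. The first point is where we need $j$ to be a large multiple of $A$; if $j\le3A$, the interval is empty and the argument gives nothing. We also use the \emph{strong Markov property} of $\Pi$: if $\theta$ is a finite stopping time, then given $\mathcal F_\theta$ the points of $\Pi$ with time greater than $\theta$ form a Poisson process with intensity $dz$ on $\{1,\dots,j\}\times(\theta,\infty)$.

\begin{lemma}\label{lem:exposed}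
$\mathbb E_fX\ge\dfrac23\cdot\dfrac{\kappa}{3A+1}\,\mathbb P_f(G)$.
\end{lemma}

\begin{proof}
Let $\theta$ be the time of the hit that takes the gap from a value above $3A$ to a value at most $3A$. It is a finite stopping time, since the gap starts at $k>3A$ and ends at $0$, and $\theta>\rho$ on $G$. Let $V=\{\gamma(\theta-)\le j\}$, and as before let $\Theta_2$ be the time after $\rho$ during which $3A<\gamma\le j$. Recall that $a(t)\le A$ for $t>\rho$.

\emph{Step 1: $\mathbb P_f(G\cap V)\ge\frac23\mathbb P_f(G)$.} Consider hits after $\rho$ from gaps above $j$. Let $K$ count those that land at a gap at most $j$, and $K'$ those that land at a gap at most $3A$. Then $K\le1$, and $K'=1$ on $G\setminus V$. At a time $t>\rho$ with gap $g=j+\ell$, $\ell\ge1$, the admissible sizes are $a(t)+1,\dots,j$, so the landing points that are at most $j$ form the set $Z=\{\ell,\dots,\min(j,g-a(t)-1)\}$. If $\ell>3A$, the rate for $K'$ is $0$. If $\ell\le3A$, the rate for $K'$ is at most $3A$, as $\ell\ge1$, and the rate for $K$ is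
\[
|Z|=\min(j-\ell+1,\ j-a(t))\ge j-3A\ge9A
\]
by \eqref{eq:room}. Hence $\mathbb P_f(G\setminus V)\le\mathbb E_f[K'\mathbf 1_G]\le\frac13\mathbb E_f[K\mathbf 1_G]\le\frac13\mathbb P_f(G)$.

\emph{Step 2: $\mathbb E_f[\Theta_2\mathbf 1_G]\ge\mathbb P_f(G\cap V)/(3A+1)$.} On $G\cap V$ the hit at $\theta$ is a hit after $\rho$ from $(3A,j]$ to $\{0,\dots,3A\}$. Such hits have rate at most $3A+1$ while $3A<\gamma\le j$, and rate $0$ otherwise.

\emph{Step 3: $\mathbb E_fX\ge\kappa\,\mathbb E_f[\Theta_2\mathbf 1_G]$.} Suppose that $\gamma(\theta)=y\in\{1,\dots,2A\}$; note that $y\le j$. There is no hit in $(\theta,v]$ if and only if $\Pi$ has no point $(s,v')$ with $\theta<v'\le v$ and $a(v')<s\le y$. By the strong Markov property this has conditional probability $q_{\theta,y}(v)$ given $\mathcal F_\theta$, so the exposed time spent at gap $y$ has conditional expectation $w_\theta(y)$. A hit from a gap above $3A$ to a gap at most $2A$ is necessarily the hit at $\theta$. Therefore $\mathbb E_fX\ge\mathbb E_f\sum_{\text{hits}}H$ with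
\[
H(s,t)=\mathbf 1_G\mathbf 1[t>\rho]\sum_{3A<g\le j}\mathbf 1[\gamma(t-)=g]\;\mathbf 1[1\le g-s\le2A]\;w_t(g-s).
\]
For $t>\rho$ and $3A<g\le j$ the window is at least $2A+1$, so by \eqref{eq:window} each $y\in\{1,\dots,2A\}$ is a landing point. By \eqref{eq:hits} and Lemma~\ref{lem:harmonic}, applied to the profile on $(t,\infty)$,
\[
\mathbb E_fX\ge\mathbb E_f\Big[\mathbf 1_G\int_\rho^\infty\mathbf 1[3A<\gamma(t-)\le j]\sum_{y=1}^{2A}w_t(y)\,dt\Big]\ge\kappa\,\mathbb E_f[\Theta_2\mathbf 1_G].
\]
The three steps combine to the lemma.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}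

Suppose that $\mathbb E\,T_m(j)>(1-\beta)\varepsilon m$ for some $m\ge1$, and put $x_s=\mathbb E\,T_m(s)/m$, the expected number of items of size $s$ per bin among bins $1,\dots,m$. Since the front is nonincreasing in $s$,
\begin{equation}\label{eq:lowerx}
x_s\ge x_j>(1-\beta)\varepsilon\qquad(1\le s\le j).
\end{equation}
No size is far below its share $\varepsilon$, and so by conservation the small sizes cannot be far above theirs. Indeed, \eqref{eq:conserve} reads $\sum_ssx_s=\varepsilon S$, so $\sum_ss\,(x_s-(1-\beta)\varepsilon)=\beta\varepsilon S$, with nonnegative terms. The value of $\beta$ is chosen so that $\beta S=i(i+1)/16$. Keeping only the terms with $s\le i$,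
\begin{equation}\label{eq:supply}
\sum_{s\le i}sx_s\le\varepsilon\,\frac{i(i+1)}2+\beta\varepsilon S=\frac98\,\varepsilon\,\frac{i(i+1)}2 .
\end{equation}

For bin $p$ of the FF packing let $X_p,Y_p,M_p,G_p$ be the quantities $X,Y,M,G$ formed with $f=T_{p-1}$. Given $\Xi_{p-1}$, they have the law of $X,Y,M,G$ under $\mathbb P_{T_{p-1}}$, so Lemmas~\ref{lem:small}, \ref{lem:medium} and~\ref{lem:exposed} hold conditionally on $\Xi_{p-1}$. These inequalities are linear, with constants that do not depend on $f$. We may take expectations and average over $p\le m$. Put
\[
\bar X=\frac1m\sum_{p\le m}\mathbb E\,X_p,\qquad\bar g=\frac1m\sum_{p\le m}\mathbb P(G_p),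
\]
and note that the averages of $\mathbb E\,Y_p$ and $\mathbb E\,M_p$ are $\sum_{s\le i}sx_s$ and $\sum_{i<s\le A}x_s$.

\emph{Little exposed time.} Lemma~\ref{lem:small} and \eqref{eq:supply} give
\begin{equation}\label{eq:Xupper}
\bar X\le\tfrac98\,\varepsilon .
\end{equation}

\emph{The event $G$ is frequent.} By \eqref{eq:lowerx} and \eqref{eq:room}, $\sum_{i<s\le A}x_s\ge(1-\beta)(A-i)\varepsilon\ge0.99\,(C-1)$. Lemma~\ref{lem:medium} and \eqref{eq:Xupper} give
\[
0.99\,(C-1)\le15+\tfrac98+\big(\tfrac43C+2\big)\bar g .
\]
If $\bar g<\frac25$, this would imply $(0.99-\frac8{15})C<0.99+16.125+0.8=17.915$. But $0.99-\frac8{15}>0.45$ and $C\ge40$, so the left side exceeds $18$. Hence $\bar g\ge\frac25$.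

\emph{Much exposed time.} We have $3A+1\le120\lambda+4\le124\lambda$, so Lemma~\ref{lem:exposed} gives
\[
\bar X\ge\frac23\cdot\frac25\cdot\frac\kappa{124\lambda}=\frac{\kappa\,\varepsilon}{465}.
\]
Now $e^{-2}(1-e^{-1})>0.1353\cdot0.632>0.0855$, and by \eqref{eq:ratio}
\[
\sum_{x=i+1}^A\frac1x\ge\int_{i+1}^{A+1}\frac{dx}x=\ln\frac{A+1}{i+1}>\ln(20\Lambda)>6200 .
\]
Thus $\kappa>0.0855\cdot6200>530$ and $\bar X>\frac{530}{465}\,\varepsilon>\frac98\,\varepsilon$, since $8\cdot530=4240>4185=9\cdot465$. This contradicts \eqref{eq:Xupper}. Proposition~\ref{prop:key} is proved, and with it Theorem~\ref{thm:main}. \qed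

\begin{thebibliography}{1}

\bibitem{FFII}
\emph{Bin Packing With Discrete Item Sizes, Part II: Tight Bounds On First Fit},
\texttt{http://www.statslab.cam.ac.uk/\allowbreak\~{}rrw1/\allowbreak publications/\allowbreak Coffman\%20-\%20\allowbreak Johnson\%20-\%20\allowbreak Shor\%20-\%20\allowbreak Weber\%20\allowbreak 1996\%20\allowbreak Bin\%20\allowbreak packing\%20\allowbreak with\%20\allowbreak discrete\%20\allowbreak item\%20\allowbreak sizes\%20\allowbreak Part\%20\allowbreak II.pdf}

\end{thebibliography}
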